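# Join above a degree: a class that contains $\mathbf 0'$ but has no least element

## The guess that the class is the cone above $\mathbf 0'$

We work in the Turing degrees $\mathcal D$, with join $\vee$ and jump $\mathbf a\mapsto\mathbf a'$.

**Definition (join property).** A degree $\mathbf a$ *satisfies join* if for every non-zero $\mathbf b<\mathbf a$ there is $\mathbf c<\mathbf a$ with $\mathbf b\vee\mathbf c=\mathbf a$.

Let $\mathcal C$ be the class of all degrees $\mathbf a$ such that every $\mathbf b>\mathbf a$ (strictly above; $\mathbf a$ itself is not asked) satisfies join. The paper "Properties of the Jump Classes" asks whether $\mathbf 0'$ can be defined as the least degree such that all degrees above it satisfy join. In other words: is $\mathbf 0'$ the least element of $\mathcal C$?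

The first guess is yes. The reason is a theorem about jump classes. For $n\ge1$ a degree $\mathbf a$ is *generalized low$_n$*, or GL$_n$, if $\mathbf a^{(n)}=(\mathbf a\vee\mathbf 0')^{(n-1)}$. For example, $\mathbf 0$ is GL$_1$, since $\mathbf 0'=\mathbf 0\vee\mathbf 0'$. A degree $\mathbf a\ge\mathbf 0'$ is never GL$_n$, since then $(\mathbf a\vee\mathbf 0')^{(n-1)}=\mathbf a^{(n-1)}<\mathbf a^{(n)}$. Downey, Greenberg, Lewis and Montalbán proved that every degree which is not GL$_2$ satisfies join. So every degree $\ge\mathbf 0'$ satisfies join, and $\mathbf 0'\in\mathcal C$.

The class $\mathcal C$ is closed upward: if $\mathbf a\in\mathcal C$ and $\mathbf b\ge\mathbf a$, then everything above $\mathbf b$ is above $\mathbf a$. So the guess says exactly that $\mathcal C$ is the cone $\{\mathbf a:\mathbf a\ge\mathbf 0'\}$. Let us test it.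

*Minimal degrees.* If $\mathbf b$ is minimal, there is no non-zero degree below $\mathbf b$, so $\mathbf b$ satisfies join vacuously. Minimal degrees therefore say nothing against $\mathbf 0\in\mathcal C$.

*A chain of three.* A theorem of Hugill says that every countable linear order with a least element is isomorphic to an initial segment of $\mathcal D$. Apply it to the chain with three elements: there are $\mathbf 0<\mathbf d<\mathbf b$ such that these are the only degrees $\le\mathbf b$. Every $\mathbf c<\mathbf b$ is $\mathbf 0$ or $\mathbf d$, so $\mathbf d\vee\mathbf c=\mathbf d<\mathbf b$. Thus $\mathbf b$ fails join, and $\mathbf 0,\mathbf d\notin\mathcal C$. The guess agrees: $\mathbf 0\not\ge\mathbf 0'$, and $\mathbf d\not\ge\mathbf 0'$, because otherwise $\mathbf b\geq\mathbf 0'$ would satisfy join.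

So the guess survives these cases. It is nevertheless false, and these notes prove that there is $\mathbf a\in\mathcal C$ with $\mathbf a\not\ge\mathbf 0'$.

How could one look for such an $\mathbf a$? The quoted theorem suggests finding $\mathbf a\not\ge\mathbf 0'$ such that no $\mathbf b>\mathbf a$ is GL$_2$. This cannot be done. Let $\mathbf a\not\ge\mathbf 0'$. The Posner–Robinson theorem, relativized to $\mathbf a$, gives $\mathbf b\ge\mathbf a$ with $\mathbf b'=\mathbf b\vee\mathbf 0'$. If $\mathbf b>\mathbf a$, then $\mathbf b$ is a GL$_1$ degree above $\mathbf a$. If $\mathbf b=\mathbf a$, take $A\in\mathbf a$ and $G$ that is 1-generic relative to $A$. Then $G\not\le_TA$ and $(A\oplus G)'\equiv_TA'\oplus G$, so $\mathbf b_1=\deg(A\oplus G)>\mathbf a$ and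
$$\mathbf b_1'=\mathbf a'\vee\deg G=\mathbf a\vee\mathbf 0'\vee\deg G=\mathbf b_1\vee\mathbf 0'.$$
In either case there is a GL$_1$ degree strictly above $\mathbf a$. It is GL$_2$ (take the jump of both sides), and the quoted theorem is silent about it. So we need a proof of join that uses something other than the jump class of $\mathbf b$: it will use a fast-growing function that $\mathbf b$ computes. To see what "fast" must mean, we first prove join in the easiest case.

## Coding blocks, and join for sets that compute $\emptyset'$

**Conventions.** $\Phi_e$ is the $e$-th Turing functional. For a finite string $\tau$, the computation $\Phi_e^\tau(n)$ converges only if all oracle queries are at arguments $<|\tau|$. We write $\tau\prec C$ if $\tau$ is an initial segment of $C$, $\tau\supseteq\sigma$ if $\tau$ extends $\sigma$ (possibly $\tau=\sigma$), and $\sigma b$ for $\sigma$ followed by the bit $b$. Fix a standard list $(\psi_p)_{p\in\omega}$ of the partial computable functions $\omega\to\omega$.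

Let $B$ be given, and $D\le_TB$ noncomputable. We want $C\le_TB$ with $B\le_TC\oplus D$ and $B\not\le_TC$. Then $\deg C<\deg B$ and $\deg D\vee\deg C=\deg B$. If this can be done for every noncomputable $D\le_T B$, then $\deg B$ satisfies join.

We build $C$ by finite extensions, and after the work for each step we append the next bit $B(k)$. The standard way to get $\Phi_e^C\ne B$ is to look for two extensions $\tau_0,\tau_1$ of the current $\sigma$ with different values $\Phi_e^{\tau_0}(n)\neq\Phi_e^{\tau_1}(n)$. If they exist, follow the one that disagrees with $B(n)$; if they do not, then $\Phi_e^C$ is computable if total. To read off $B$ one must know which of the two cases occurred at each step. If $C$ alone revealed this, then $C$ alone could locate all the appended bits and compute $B$. So the information must be visible to $C\oplus D$ and hidden from $C$. We write into $C$ a string $\rho$, and let the case be encoded in whether $\rho\prec D$.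

**Blocks.** For $\rho\in2^{<\omega}$ let $[\![e,\rho]\!]=0^e1\,0^{|\rho|}1\,\rho$, a string of length $e+2|\rho|+2$. For example $[\![2,10]\!]=00100110$, of length $8$. These strings form a prefix-free set: from the beginning of the block one reads $e$, then $|\rho|$, then exactly $|\rho|$ bits.

**Items.** An *item* is a number $t$ that codes a tuple $(\rho,\tau_0,\tau_1,n,r)$ with $\rho,\tau_0,\tau_1\in2^{<\omega}$ and $n,r\in\omega$, under a computable bijective coding with $|\rho|,|\tau_0|,|\tau_1|,n\le t$. It is *verified for* $(\sigma,e)$ if $\tau_0,\tau_1\supseteq\sigma[\![e,\rho]\!]$ and $\Phi_e^{\tau_0}(n),\Phi_e^{\tau_1}(n)$ converge within $r$ steps to different values. Then $\tau_0,\tau_1$ are incompatible, since if one extended the other they would give the same value. Being verified is decidable.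

By the s-m-n theorem there is a computable function $p(\sigma,e)$ such that $\psi_{p(\sigma,e)}(l)$ is the least verified item for $(\sigma,e)$ with $|\rho|=l$, and diverges if there is none. When it converges, let $r_{\sigma,e}(l)$ be the $\rho$ of that item. Two facts will be used.

* The question "$\psi_{p(\sigma,e)}(l){\downarrow}\le v$?" is decidable uniformly in $\sigma,e,l,v$: check all items $\le v$.
* Let $\mathrm{sp}(\sigma,e,\rho)$ be the pair $(\tau_0,\tau_1)$ of the least verified item for $(\sigma,e)$ with first component $\rho$, if there is one. If $\rho=r_{\sigma,e}(l)$, then the item $\psi_{p(\sigma,e)}(l)$ is least among all verified items with first component of length $l$, hence least among those with first component $\rho$. So its pair is $\mathrm{sp}(\sigma,e,\rho)$.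

*Two small cases.* If $\Phi_e^Z(n)=0$ for all $Z,n$, no item is verified and $\psi_{p(\sigma,e)}$ is nowhere defined. If $\Phi_e^Z(n)=Z(n)$, then for every $\rho$ there are verified items (take $n\ge|\sigma[\![e,\rho]\!]|$ and two extensions that differ at $n$), so $\psi_{p(\sigma,e)}$ is total.

**Acts.** Let $\sigma\in2^{<\omega}$, $e,l\in\omega$, $b\in\{0,1\}$, $p=p(\sigma,e)$. An act for $e$ on $\sigma$ with length $l$ and bit $b$ replaces $\sigma$ by a longer string, in one of two ways.

* *Type (i)*, allowed if $\psi_p(l){\downarrow}$ and $\rho=r_{\sigma,e}(l)\ne D{\upharpoonright}l$. The item $\psi_p(l)$ gives $(\tau_0,\tau_1)=\mathrm{sp}(\sigma,e,\rho)$ and $n$ with $\Phi_e^{\tau_0}(n)\ne\Phi_e^{\tau_1}(n)$. Let $i$ be least with $\Phi_e^{\tau_i}(n)\ne B(n)$. The new string is $\tau_ib$.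
* *Type (ii)*, always allowed. The new string is $\sigma[\![e,D{\upharpoonright}l]\!]b$.

**Lemma A.** *For all $\sigma,e$ there is $l$ such that $\psi_{p(\sigma,e)}(l){\uparrow}$, or $\psi_{p(\sigma,e)}(l){\downarrow}$ and $r_{\sigma,e}(l)\neq D{\upharpoonright}l$.*

*Proof.* Otherwise $D{\upharpoonright}l=r_{\sigma,e}(l)$ for all $l$, and $r_{\sigma,e}$ is computable, so $D$ would be computable. $\square$

In the next two lemmas, $\alpha_0=\emptyset$, each $\alpha_{k+1}$ arises from $\alpha_k$ by an act with bit $B(k)$, and $C=\bigcup_k\alpha_k$.

**Lemma B.** *(a) If some act for $e$ is of type (i), then $\Phi_e^C\ne B$. (b) If $B$ is noncomputable and some act for $e$ is of type (ii), on $\sigma$ with length $l$, where $\psi_{p(\sigma,e)}(l){\uparrow}$, then $\Phi_e^C\ne B$.*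

*Proof.* (a) $\tau_i\prec C$ and $\Phi_e^{\tau_i}(n)\ne B(n)$. (b) Let $\sigma'=\sigma[\![e,D{\upharpoonright}l]\!]\prec C$. No item with $|\rho|=l$ is verified for $(\sigma,e)$, in particular none with $\rho=D{\upharpoonright}l$. So no two extensions of $\sigma'$ give different convergent values of $\Phi_e$ at the same argument. If $\Phi_e^C$ is total, it is computable: to find $\Phi_e^C(n)$, search for any $\tau\supseteq\sigma'$ with $\Phi_e^\tau(n){\downarrow}$. Such $\tau$ exists among the initial segments of $C$, and any other such $\tau$ gives the same value. As $B$ is noncomputable, $\Phi_e^C\ne B$. $\square$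

**Lemma C.** *$B\le_TC\oplus D$.*

*Proof.* Given $\alpha_k$, we find $B(k)$ and $\alpha_{k+1}$. In both types, $\alpha_k[\![e,\rho]\!]\prec C$, where $e$ is the number that acted and $\rho$ is $r_{\alpha_k,e}(l)$ in type (i) and $D{\upharpoonright}l$ in type (ii). Since blocks are prefix-free, $C$ determines $(e,\rho)$, and we can find it. Using $D$, decide whether $\rho\prec D$.

If $\rho\prec D$, the act was of type (ii), because in type (i) $|\rho|=l$ and $\rho\ne D{\upharpoonright}l$. Then $B(k)=C(|\alpha_k[\![e,\rho]\!]|)$ and $\alpha_{k+1}=\alpha_k[\![e,\rho]\!]B(k)$.

If $\rho\not\prec D$, the act was of type (i). Compute $(\tau_0,\tau_1)=\mathrm{sp}(\alpha_k,e,\rho)$ by searching for the least verified item with first component $\rho$. One of $\tau_0,\tau_1$ is an initial segment of $C$, and only one because they are incompatible. For this $\tau_i$ we have $B(k)=C(|\tau_i|)$ and $\alpha_{k+1}=\tau_iB(k)$. $\square$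

**Proposition D.** *If $\emptyset'\le_TB$, then $\deg(B)$ satisfies join.*

*Proof.* Let $D\le_TB$ be noncomputable. Given $\alpha_e$, put $p=p(\alpha_e,e)$ and run through $l=0,1,2,\dots$, asking $\emptyset'$ whether $\psi_p(l)$ converges. Stop at the first $l$ as in Lemma A. If $\psi_p(l){\uparrow}$, let $e$ act by type (ii) with length $l$; if $\psi_p(l){\downarrow}$ and $r_{\alpha_e,e}(l)\ne D{\upharpoonright}l$, let $e$ act by type (i) with length $l$. The bit is $B(e)$. Then $C\le_TB$, Lemma B gives $B\not\le_TC$, and Lemma C gives $B\le_TC\oplus D$. $\square$

This proves $\mathbf 0'\in\mathcal C$ by hand. The oracle $\emptyset'$ was used at exactly one point: to answer "does $\psi_p(l)$ converge?". A set $B$ that does not compute $\emptyset'$ can only ask "does $\psi_p(l)$ converge to a value $\le v$?" for a $v$ of its choice. If the answer is no, $B$ may guess divergence and let $e$ act by type (ii). If $\psi_p(l)$ converges later, the guess was wrong, and $e$ must act again. But by then the string $\sigma$ is longer, the index $p(\sigma,e)$ is a new one, and nothing prevents the next guess from being wrong too. If the guesses for $e$ are wrong infinitely often, the construction fails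 at $e$.

## Functions that bound partial computable functions from a known point on

Suppose $B$ computes a function $f$, and uses values of $f$ as the bound $v$. The guesses for $e$ are right if $f$ dominates the relevant values of $\psi_p$. Mere eventual domination gives a threshold depending on $p$, and by the time the threshold is reached $p$ may have changed. So we ask for points $x$ that are thresholds for *all* $p$ that can matter at stage $x$. Which $p$ can matter depends on $\sigma$, hence on $f{\upharpoonright}x$. This suggests bounding $p$ by a computable function of the string $f{\upharpoonright}x$. Put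
$$m_p(y)=\max\big(\{0\}\cup\{\psi_p(l): l\le y\text{ and }\psi_p(0),\dots,\psi_p(l)\text{ all converge}\}\big).\tag{1}$$
For example, if $\psi_p(l)=l^2$ for all $l$, then $m_p(y)=y^2$. If $\psi_p(0)=5$, $\psi_p(1)=3$, $\psi_p(2){\uparrow}$, then $m_p(y)=5$ for all $y$, whatever $\psi_p$ does beyond $2$. Each $m_p$ is total and computable, non-uniformly in $p$: if $\psi_p$ is total this is clear, and if $l_0$ is least with $\psi_p(l_0){\uparrow}$, then $m_p(y)$ depends only on the finitely many values $\psi_p(l)$, $l<l_0$, and is eventually constant.

**Definition ($\kappa$-robust).** Let $\kappa:\omega^{<\omega}\to\omega$ be computable. A function $f:\omega\to\omega$ is *$\kappa$-robust* if there are infinitely many $x$ such that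
$$\forall p\le\kappa(f{\upharpoonright}x)\ \ \forall y\ge x:\quad f(y)\ge m_p(y).\tag{2}$$

*Examples.* If $\kappa$ is constantly $0$, then $f$ is $\kappa$-robust if and only if $f(y)\ge m_0(y)$ for all sufficiently large $y$. If $\kappa(\eta)=|\eta|$, no computable $f$ is $\kappa$-robust: let $\psi_q(y)=f(y)+1$; then $m_q(y)\ge f(y)+1$ for all $y$, so (2) fails for every $x\ge q$. For every computable $\kappa$, the set $\emptyset'$ computes a $\kappa$-robust function: it computes $m_p(y)$ uniformly in $p,y$, so it computes the $f$ given by the recursion $f(y)=\max\{m_p(y):p\le\max_{x\le y}\kappa(f{\upharpoonright}x)\}$, which satisfies (2) for every $x$.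

Here are the results.

**Theorem 1.** *There is a computable $\kappa$ such that, for every set $B$ computing a $\kappa$-robust function, $\deg(B)$ satisfies join. Hence if $\mathbf a$ computes a $\kappa$-robust function, every $\mathbf b\ge\mathbf a$ satisfies join, and $\mathbf a\in\mathcal C$.*

**Theorem 2.** *If $X_0,X_1,\dots$ are noncomputable sets, there is $f$ which is $\kappa$-robust for all computable $\kappa$, with $X_i\not\le_Tf$ for all $i$.*

**Corollary 3.** *Some $\mathbf a\in\mathcal C$ has $\mathbf a\not\ge\mathbf 0'$. More strongly, for every countable set of non-zero degrees, some $\mathbf a\in\mathcal C$ is above none of them. Some $\mathbf a\in\mathcal C$ satisfies $\mathbf a\wedge\mathbf 0'=\mathbf 0$, so $\mathbf 0$ is the only degree below all members of $\mathcal C$. Also, $\mathcal C$ has no least element.*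

**Theorem 4.** *For every noncomputable $\Delta^0_2$ set $X$ there is a c.e. degree $\mathbf a\in\mathcal C$ with $\deg(X)\not\le\mathbf a$. Taking $X=\emptyset'$, there is a c.e. $\mathbf a<\mathbf 0'$ in $\mathcal C$, so $\mathbf 0'$ is not even minimal in $\mathcal C$.*

Corollary 3 answers the question. Theorem 4 strengthens the answer and is independent of Theorem 2.

## Robust functions give join: proof of Theorem 1

The second sentence of the theorem follows from the first: if $\mathbf a$ computes a $\kappa$-robust function, so does every $\mathbf b\ge\mathbf a$. For the first sentence, let $f\le_TB$, let $D\le_TB$ be noncomputable (so $B$ is noncomputable), and put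
$$g(y)=y+\max_{z\le y}f(z).$$
Then $g\le_TB$ is nondecreasing and unbounded, and $g\ge f$. The function $\kappa$ will be found in Step 2, after we see how long the strings of the construction can be.

**Step 1: the construction, with revocable guesses.** The aim is to run the proof of Proposition D with "$\psi_p(l){\downarrow}\le g(y)$" in place of "$\psi_p(l){\downarrow}$", and to allow a number to act again when its guess is seen to be wrong.

Put $\sigma_0=\emptyset$, $k_0=0$. At each time every $e$ is *unattended*, *satisfied*, or *claimed with a pair $(\sigma,l)$*; initially all $e$ are unattended. A claim with $(\sigma,l)$ expresses the guess that $\psi_{p(\sigma,e)}(l){\uparrow}$. Stage $y$ has two steps.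

1. For each $e$ claimed with some $(\sigma,l)$: if $\psi_{p(\sigma,e)}(l){\downarrow}\le g(y)$, revoke the claim, so that $e$ becomes unattended.
2. Let $e$ be the least unattended number. At most one number becomes attended (satisfied or claimed) per stage, so at most $y$ numbers have become attended before stage $y$, and $e\le y$. Let $p=p(\sigma_y,e)$. Find the least $l\le y$ such that either (i) $\psi_p(l){\downarrow}\le g(y)$ and $r_{\sigma_y,e}(l)\ne D{\upharpoonright}l$, or (ii) it is not the case that $\psi_p(l){\downarrow}\le g(y)$.
   * If there is no such $l$, let $\sigma_{y+1}=\sigma_y$ and $k_{y+1}=k_y$.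
   * If (ii) holds for this $l$, let $e$ act on $\sigma_y$ by type (ii) with length $l$ and bit $B(k_y)$, so $\sigma_{y+1}=\sigma_y[\![e,D{\upharpoonright}l]\!]B(k_y)$. Put $k_{y+1}=k_y+1$. Now $e$ is claimed with $(\sigma_y,l)$.
   * If (i) holds for this $l$, let $e$ act on $\sigma_y$ by type (i) with length $l$ and bit $B(k_y)$, so $\sigma_{y+1}=\tau_iB(k_y)$. Put $k_{y+1}=k_y+1$. Now $e$ is satisfied, permanently.

All of this is computable in $B$. Let $C=\bigcup_y\sigma_y$. Note for later that when $e$ becomes claimed with $(\sigma,l)$, minimality of $l$ gives
$$\psi_{p(\sigma,e)}(l'){\downarrow}\quad\text{for all }l'<l.\tag{3}$$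

**Step 2: the function $\kappa$.** The aim is to bound, computably from the string $f{\upharpoonright}x$, every index $p(\sigma,e)$ that can matter at stage $x$.

In case (ii), $|\sigma_{y+1}|=|\sigma_y|+e+2l+3\le|\sigma_y|+3y+3$, since $e,l\le y$. In case (i), $|\tau_i|$ is at most the item $\psi_p(l)$, and $\psi_p(l)\le g(y)$, so $|\sigma_{y+1}|\le g(y)+1$. In all cases $|\sigma_{y+1}|\le|\sigma_y|+3y+4+g(y)$. Hence
$$|\sigma_y|\le b(f{\upharpoonright}x):=\sum_{z<x}\big(3z+4+g(z)\big)\qquad\text{for all }y\le x.$$
For $z<x$ the value $g(z)$ depends only on $f{\upharpoonright}x$, so $b(f{\upharpoonright}x)$ is computable from that string. Define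
$$\kappa(f{\upharpoonright}x)=\max\{p(\sigma,e):\sigma\in2^{<\omega},\ |\sigma|\le b(f{\upharpoonright}x),\ e\le x\}.$$
Read with an arbitrary string of length $x$ in place of $f{\upharpoonright}x$, this defines a computable function on $\omega^{<\omega}$ that does not depend on $B,D,f$. It has two properties.

* If $e$ is claimed with $(\sigma,l)$ at the start of stage $x$, the claim was made at a stage $y<x$, with $\sigma=\sigma_y$ and $e,l\le y$. So $l<x$, $e<x$ and $p(\sigma,e)\le\kappa(f{\upharpoonright}x)$.
* If $e\le x$, then $p(\sigma_x,e)\le\kappa(f{\upharpoonright}x)$.

From now on assume that $f$ is $\kappa$-robust for this $\kappa$.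

**Step 3: every $e$ is eventually permanently attended.** The aim is to show that each $e$ is eventually satisfied or eventually has a claim that is never revoked. "Attended at stage $y$" refers to the situation after step 1 of stage $y$.

Suppose not, and let $e$ be the least counterexample. Let $y_0$ be such that all $e'<e$ are permanently attended from stage $y_0$ on. Choose $x\ge y_0,e$ satisfying (2).

*After step 1 of stage $x$, $e$ is unattended.* It is not satisfied, as that is permanent. Suppose it is claimed with $(\sigma,l)$ at the start of stage $x$, and let $p=p(\sigma,e)$. If $\psi_p(l){\uparrow}$, the claim is never revoked, a contradiction. So $\psi_p(l){\downarrow}$, and by (3) all of $\psi_p(0),\dots,\psi_p(l)$ converge. As $l\le x$, this gives $\psi_p(l)\le m_p(x)$. As $p\le\kappa(f{\upharpoonright}x)$, (2) gives $m_p(x)\le f(x)\le g(x)$. So the claim is revoked in step 1 of stage $x$.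

*The next act of $e$ is final.* From stage $x$ on, until $e$ acts, $e$ is the least unattended number, so nobody else acts and $\sigma_y=\sigma_x$. Let $p=p(\sigma_x,e)$. Since $p\le\kappa(f{\upharpoonright}x)$, (2) gives $g(y)\ge f(y)\ge m_p(y)$ for all $y\ge x$. Let $\lambda$ be the least $l$ as in Lemma A for $(\sigma_x,e)$. If $l<\lambda$ and $l\le y$, where $y\ge x$, then $\psi_p(0),\dots,\psi_p(l)$ converge, so $\psi_p(l)\le m_p(y)\le g(y)$, and $r_{\sigma_x,e}(l)=D{\upharpoonright}l$. So $l$ qualifies neither for (i) nor for (ii). Hence $e$ does not act before stage $y=\max(x,\lambda)$. At that stage: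

* if $\psi_p(\lambda){\downarrow}$, then $\psi_p(0),\dots,\psi_p(\lambda)$ converge, so $\psi_p(\lambda)\le m_p(y)\le g(y)$, and $r_{\sigma_x,e}(\lambda)\ne D{\upharpoonright}\lambda$. So (i) applies with $l=\lambda$ and $e$ is permanently satisfied;
* if $\psi_p(\lambda){\uparrow}$, then (ii) applies with $l=\lambda$, and the claim is never revoked.

Both contradict the choice of $e$.

**Step 4: conclusion.** The aim is to apply Lemmas B and C. Every $e$ starts unattended and becomes attended only by acting, so by Step 3 every $e$ acts. So there are infinitely many acts, each lengthens $\sigma$, and $C$ is an infinite sequence with $C\le_TB$. The strings just before the successive acts are $\alpha_0=\emptyset,\alpha_1,\alpha_2,\dots$ as required in the lemmas, since $k_y$ counts the acts. Lemma C gives $B\le_TC\oplus D$; a wrong guess does no harm there, since type (ii) acts are decoded whether or not $\psi_p(l)$ diverges.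

For $B\not\le_TC$, fix $e$. If $e$ becomes satisfied, Lemma B(a) gives $\Phi_e^C\neq B$. Otherwise $e$ has a claim with some $(\sigma,l)$ that is never revoked. As $g$ is nondecreasing and unbounded, $\psi_{p(\sigma,e)}(l)$ must diverge, and Lemma B(b) gives $\Phi_e^C\ne B$. $\blacksquare$

## Forcing with computable lower bounds: proof of Theorem 2

We need robust functions that compute none of the given sets. Finite strings alone do not suffice as conditions: (2) restricts $f$ at all $y\ge x$. So a condition also carries a lower bound $H$ for the future values. Because each single $m_p$ is computable, $H$ can be kept computable, and then the usual cone-avoidance argument goes through.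

**Conditions.** A condition is a pair $(\sigma,H)$ with $\sigma\in\omega^{<\omega}$ and $H:\omega\to\omega$ computable. A string $\tau\supseteq\sigma$ *respects* $(\sigma,H)$ if $\tau(y)\ge H(y)$ for $|\sigma|\le y<|\tau|$. Let $(\sigma',H')\le(\sigma,H)$ if $\sigma'$ respects $(\sigma,H)$ and $H'\ge H$ pointwise. For example, $(\langle 7\rangle,H')\le(\emptyset,H)$ if $H(0)\le7$ and $H'\ge H$. This relation is transitive: if also $(\sigma'',H'')\le(\sigma',H')$, then $\sigma''(y)=\sigma'(y)\ge H(y)$ for $|\sigma|\le y<|\sigma'|$, and $\sigma''(y)\ge H'(y)\ge H(y)$ for $|\sigma'|\le y<|\sigma''|$.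

List all computable functions $\kappa_0,\kappa_1,\dots:\omega^{<\omega}\to\omega$ and all pairs $(\Psi,X)$, where $\Psi$ is a functional and $X\in\{X_0,X_1,\dots\}$. Build a descending sequence of conditions, starting from $(\emptyset,0)$, and let $f$ be the union of the first coordinates. By transitivity, every initial segment of $f$ extending $\sigma$ respects each condition $(\sigma,H)$ in the sequence.

**Step $2i$: a point $x$ good for $\kappa_0,\dots,\kappa_i$.** Given $(\sigma,H)$, let $N=\max_{j\le i}\kappa_j(\sigma)$ and $H'=\max(H,m_0,\dots,m_N)$, which is computable. Pass to $(\sigma^\frown H'(|\sigma|),H')$; this extends $(\sigma,H)$ because $H'\ge H$. Then $f(y)\ge H'(y)$ for all $y\ge|\sigma|$: at $y=|\sigma|$ there is equality, and beyond it the new condition is respected. With $x=|\sigma|$ we have $f{\upharpoonright}x=\sigma$, so for $j\le i$ every $p\le\kappa_j(f{\upharpoonright}x)$ is $\le N$, and $f(y)\ge m_p(y)$ for all $y\ge x$. So $x$ satisfies (2) for $\kappa_0,\dots,\kappa_i$.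

The string grows at each such step, so these $x$ strictly increase with $i$, $f$ is total, and for each $j$ all steps $2i$ with $i\ge j$ provide points for $\kappa_j$. So $f$ is $\kappa$-robust for every computable $\kappa$.

**Step $2i+1$: ensuring $\Psi^f\ne X$ for the $i$-th pair $(\Psi,X)$.** Given $(\sigma,H)$:

* If there are $n$ and a respecting $\tau$ with $\Psi^\tau(n){\downarrow}\ne X(n)$, pass to $(\tau,H)$. Then $\Psi^f(n)\ne X(n)$.
* Otherwise, if for some $n$ no respecting $\tau$ has $\Psi^\tau(n){\downarrow}$, keep $(\sigma,H)$. Then $\Psi^f(n){\uparrow}$, since a convergent computation would be given by some initial segment of $f$ extending $\sigma$, and this respects $(\sigma,H)$.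
* Otherwise, for every $n$ there is a respecting $\tau$ with $\Psi^\tau(n){\downarrow}$, and every such $\tau$ gives $X(n)$. As $H$ is computable, the respecting strings form a computable set, so we compute $X(n)$ by searching for the first such $\tau$. Then $X$ is computable, a contradiction. So this case does not occur. $\blacksquare$

## Lower bounds of $\mathcal C$: proof of Corollary 3

Let $\kappa$ be as in Theorem 1. Given a countable set of non-zero degrees (non-empty, without loss of generality), choose representatives $X_0,X_1,\dots$, with repetitions if necessary. Theorem 2 gives $f$, and $\mathbf a=\deg f$ is in $\mathcal C$ by Theorem 1. No $X_i$ is computable from $f$, so $\mathbf a$ is above none of the given degrees.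

With the set $\{\mathbf 0'\}$ we get $\mathbf a\in\mathcal C$ with $\mathbf a\not\ge\mathbf 0'$. So the guess is refuted.

There are only countably many degrees $\le\mathbf 0'$. With the set of all non-zero ones, we get $\mathbf a\in\mathcal C$ such that the only degree below both $\mathbf a$ and $\mathbf 0'$ is $\mathbf 0$, that is, $\mathbf a\wedge\mathbf 0'=\mathbf 0$. As $\mathbf 0'\in\mathcal C$ too, a degree below all members of $\mathcal C$ is below both $\mathbf a$ and $\mathbf 0'$, so it is $\mathbf 0$.

Finally, a least element of $\mathcal C$ would be a degree below all members of $\mathcal C$, hence $\mathbf 0$. But $\mathbf 0\notin\mathcal C$, by the chain of three at the start (this is the one place where Hugill's theorem is needed). So $\mathcal C$ has no least element. $\blacksquare$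

## Robustness against preservation on a tree: proof of Theorem 4

Fix the $\kappa$ of Theorem 1 and a computable approximation $X_s\to X$, which exists since $X$ is $\Delta^0_2$. We build, uniformly computably, values $f_s(y)$, nondecreasing in $s$, with a finite limit $f(y)$, such that $f$ is $\kappa$-robust and $X\not\le_Tf$. This suffices. The set $A=\{\langle y,v\rangle:v<f(y)\}$ is c.e., because $v<f(y)$ if and only if $v<f_s(y)$ for some $s$; and $A\equiv_Tf$, because $f(y)$ is the least $v$ with $\langle y,v\rangle\notin A$. So $\mathbf a=\deg A$ is a c.e. degree, in $\mathcal C$ by Theorem 1, and $\deg X\not\le\mathbf a$. For $X=\emptyset'$ we get $\mathbf a\le\mathbf 0'$ and $\mathbf a\not\ge\mathbf 0'$, so $\mathbf a<\mathbf 0'$.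

**The conflict.** In Theorem 2 we used each $m_p$ as a known computable function, although we cannot find its algorithm from $p$. A computable construction can only raise $f(y)$, for all $y\ge x$, whenever $\psi_p$ shows new values. On the other side, to get $\Psi_k^f\ne X$ we want to preserve computations $\Psi_k^f(i)$ that agree with $X_s(i)$: if we preserved them for all $i$, then $X$ would be computable. The raising destroys these computations. If we knew which $\psi_p$ with $p\le N$ are total, the conflict would disappear. For total $\psi_p$, wait until $\psi_p$ has converged at all arguments below the use; then $m_p$ is known there and will force no further raising. For non-total $\psi_p$, the function has, from some stage on, shown all the values that enter $m_p$, and again no raising follows. So we guess totality, on a tree.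

**Conventions.** Computations at stage $s$ run at most $s$ steps and have use $\le s$, where use $u$ means that only values $f(z)$ with $z<u$ are queried. Let $l_{p,s}$ be the largest $l\le s$ such that $\psi_p(l')$ converges within $s$ steps for every $l'<l$, and let
$$m_{p,s}(y)=\max\big(\{0\}\cup\{\psi_p(l):l\le y,\ l<l_{p,s}\}\big).$$
Then $l_{p,s}$ is nondecreasing in $s$, and $l_{p,s}\to\infty$ if and only if $\psi_p$ is total; otherwise $l_{p,s}$ is eventually constant. The values $m_{p,s}(y)$ are nondecreasing in $s$ with limit $m_p(y)$. For $t\ge s$,
$$m_{p,t}(z)=m_{p,s}(z)\quad\text{if }z<l_{p,s}\text{ or }l_{p,t}=l_{p,s}.\tag{4}$$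
In the first case both sides are the maximum of $0$ and all $\psi_p(l)$ with $l\le z$; the second case is clear. For example, if by stage $s$ we have $l_{p,s}=2$, $\psi_p(0)=5$, $\psi_p(1)=3$, then $m_{p,s}(0)=m_{p,s}(1)=5$ are final, while $m_{p,s}(2)=5$ may still grow.

**The tree.** Nodes are finite sequences of outcomes. Nodes of even length are *P-nodes*. Their outcomes are the elements of $\{0,1\}^{<\omega}$, ordered left to right by first difference ($0$ left of $1$); if one outcome properly extends another, the shorter is to the left. So $00$ is left of $01$, which is left of $1$, and $0$ is left of $00$. The bit $o(p)=0$ of an outcome $o$ stands for "$\psi_p$ is total". Nodes of length $2k+1$ are *N-nodes* for the requirement $\Psi_k^f\ne X$, where $(\Psi_k)$ lists all functionals; they have the single outcome $0$. For incomparable nodes, "left of" is determined by the outcomes at the node where they split.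

A P-node $\gamma$ has parameters $x_\gamma$, $N_\gamma$ and an outcome history; an N-node $\beta$ has a number $L_\beta$. *Initializing* a node discards all its parameters and history: $x_\gamma,N_\gamma$ become undefined, $L_\beta$ becomes $0$. Initially all nodes are in this state.

**Step 1: the construction.** The aim is that each P-node on the true path provides a point $x_\gamma$ for robustness, and each N-node preserves longer and longer agreements if it sees them.

Stage $s\ge1$ starts with $f=f_{s-1}$, where $f_0=0$. Starting at the root, visit nodes successively. Stop after visiting a node of length $s$, or earlier as stated.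

*Visiting a P-node $\gamma$.* If $x_\gamma$ is undefined, let $x_\gamma=s$ and end the stage. Otherwise do the following.

* Let $N=\kappa(f{\upharpoonright}x_\gamma)$ for the current $f$. If no $N_\gamma$ is recorded or $N_\gamma\ne N$, record $N_\gamma=N$, erase $\gamma$'s outcome history, and initialize all proper extensions of $\gamma$.
* For all $p\le N$ and $x_\gamma\le y\le s$, raise $f(y)$ to at least $m_{p,s}(y)$.
* Define the outcome $o\in\{0,1\}^{N+1}$ by recursion on $p\le N$. Let $T_p$ be the set of stages $t<s$ in the current outcome history at which $\gamma$'s outcome extended $(o{\upharpoonright}p)^\frown0$. Put $o(p)=0$ if $l_{p,s}>0$ and $l_{p,s}>l_{p,t}$ for all $t\in T_p$. Put $o(p)=1$ otherwise.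
* Add $(s,o)$ to the outcome history and go to $\gamma^\frown o$.

*Visiting an N-node $\beta$ for $\Psi_k$.* Let $\ell_\beta(s)$ be the largest $n\le s$ such that for every $i<n$, $\Psi_k^f(i)$ converges at stage $s$ with value $X_s(i)$ and with a use $u$ such that $u\le l_{p,s}$ whenever $\alpha^\frown o\subseteq\beta$, $\alpha$ is a P-node, $p<|o|$ and $o(p)=0$. If $\ell_\beta(s)>L_\beta$, set $L_\beta=\ell_\beta(s)$, initialize all proper extensions of $\beta$ and all nodes to the right of $\beta$, and end the stage. Otherwise go to $\beta^\frown0$.

At the end of the stage, initialize all nodes to the right of the last visited node, and let $f_s$ be the current $f$.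

The construction is computable: at each stage only finitely many nodes are not in the initial state, and $f$ is non-zero at only finitely many places.

**Step 2: $f$ is total.** The aim is to show that each $f_s(y)$ is bounded in $s$; we use induction on $y$. At most one node defines its $x_\gamma$ at each stage, with value equal to the stage number. So only finitely many instances $(\gamma,x_\gamma)$ have $x_\gamma\le y$, and only such instances raise $f(y)$. They raise it only to values $m_{p,s}(y)\le m_p(y)$ with $p\le\kappa(f{\upharpoonright}x_\gamma)$ for the current $f$. Since $x_\gamma\le y$, the induction hypothesis says that each of the nondecreasing values $f(z)$, $z<x_\gamma$, has a finite limit, so the current $f{\upharpoonright}x_\gamma$ takes only finitely many values. So only finitely many $p$ occur, and the values to which $f(y)$ is raised are bounded.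

**Step 3: the true path.** The aim is to prove: *for each $n$ there is a node $\gamma_n$ of length $n$, extending $\gamma_{n-1}$ if $n>0$, which is visited infinitely often and initialized only finitely often, and such that only finitely many visits are made to nodes left of $\gamma_n$. If $\gamma_n$ is an N-node, it increases $L_{\gamma_n}$ only finitely often.*

We use induction on $n$. The root $\gamma_0$ is visited at every stage, no node is left of it, and it is never initialized after the beginning, because it is neither to the right of a node nor a proper extension of one.

*Step 3a: $\gamma=\gamma_n$ is a P-node.* The aim is to find $\gamma_{n+1}$. After the last initialization of $\gamma$, the next visit defines $x_\gamma$ permanently. By Step 2, $f{\upharpoonright}x_\gamma$ settles, so $N_\gamma$ settles to $N=\kappa(f{\upharpoonright}x_\gamma)$ for the final $f$. Consider only visits after this; the outcome history is no longer erased, and all outcomes have length $N+1$. Let $o^*\in\{0,1\}^{N+1}$ be the string with $o^*(p)=0$ if and only if $\psi_p$ is total. We show by induction on $p\le N+1$ that infinitely many visits have outcome extending $o^*{\upharpoonright}p$ and only finitely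 many have outcome left of $o^*{\upharpoonright}p$ by first difference. For $p=0$ this is clear. Suppose it holds for $p\le N$.

* If $\psi_p$ is total, then $l_{p,s}\to\infty$. Among the visits with outcome extending $o^*{\upharpoonright}p$, the next value is $0$ infinitely often. Indeed, if this happened only finitely often, the sets $T_p$ belonging to $o^*{\upharpoonright}p$ would be contained in one finite set of stages, and $l_{p,s}$ would later be positive and exceed all $l_{p,t}$ with $t$ in that set. Every later visit with outcome extending $o^*{\upharpoonright}p$ would then have next value $0$, a contradiction. So infinitely many outcomes extend $o^*{\upharpoonright}(p+1)=(o^*{\upharpoonright}p)^\frown0$. An outcome left of this string by first difference is left of $o^*{\upharpoonright}p$ by first difference, and there are only finitely many such visits.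
* If $\psi_p$ is not total, then $l_{p,s}$ is eventually constant. Each new value $0$ after $o^*{\upharpoonright}p$ needs an $l_{p,s}$ strictly larger than at all earlier such visits in the history, so this occurs only finitely often. Hence infinitely many outcomes extend $(o^*{\upharpoonright}p)^\frown1=o^*{\upharpoonright}(p+1)$. Those left of it by first difference are left of $o^*{\upharpoonright}p$ or extend $(o^*{\upharpoonright}p)^\frown0$; both happen only finitely often.

For $p=N+1$: the outcome is $o^*$ infinitely often, and left of $o^*$ only finitely often. Outcomes of lengths other than $N+1$ occur only finitely often, before $N_\gamma$ settles. Let $\gamma_{n+1}=\gamma^\frown o^*$. It is visited infinitely often. A node left of it is left of $\gamma$ or extends some $\gamma^\frown o$ with $o$ left of $o^*$, so only finitely many visits are made to such nodes.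

It remains to see that $\gamma_{n+1}$ is initialized only finitely often. This can happen because a node to its left is the last visited one or, being an N-node, acts; because some P-node $\gamma_j$ with $j\le n$ records a new $N_{\gamma_j}$; or because some N-node $\gamma_j$ with $j\le n$ increases $L_{\gamma_j}$. The first requires a visit to a node left of $\gamma_{n+1}$. The second happens only finitely often, since $\gamma_j$ is initialized only finitely often and $N_{\gamma_j}$ settles after the last time. The third happens only finitely often by the induction hypothesis.

*Step 3b: $\beta=\gamma_n$ is an N-node, for $\Psi_k$.* The aim is to show that $L_\beta$ increases only finitely often. Once this is known, let $\gamma_{n+1}=\beta^\frown0$. All but finitely many visits to $\beta$ lead on to it, the nodes left of it are the nodes left of $\beta$, and it is initialized only finitely often by the argument just given.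

Let $s_0$ be a stage after which no node left of $\beta$ is visited, $\beta$ is not initialized, and, for each P-node $\alpha$ with $\alpha^\frown o\subseteq\beta$ (so that $o$ is the true outcome $o^*$ of $\alpha$, and $|o|=N_\alpha+1$ for the final $N_\alpha$), the values $x_\alpha,N_\alpha$ are final and $l_{p,s}$ is constant for each non-total $\psi_p$ with $p\le N_\alpha$.

*Permanence.* Suppose that $L_\beta$ is increased to $\ell$ at stage $s>s_0$, that $i<\ell$, and that the computation $\Psi_k^f(i)$ at stage $s$ has use $u$. We claim
$$f_t(z)=f_s(z)\qquad\text{for all }t\ge s,\ z<u.\tag{5}$$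
Stage $s$ ends with $\beta$'s action, so the $f$ used by $\beta$ is $f_s$. Suppose some P-node $\gamma$ raises $f(z)$ for some $z<u\le s$ at a stage $t>s$, and take the first such event.

* If $\gamma$ is right of $\beta$ or properly extends $\beta$, it was initialized at stage $s$. So at stage $t$ we have $x_\gamma>s\ge u>z$, and $\gamma$ raises only values at arguments $\ge x_\gamma$, a contradiction.
* $\gamma$ is not left of $\beta$, since such nodes are not visited after $s_0$.
* Otherwise $\gamma^\frown o\subseteq\beta$ for some $o$, and $x_\gamma,N_\gamma$ are the same at stages $s$ and $t$. If $z<x_\gamma$, then $\gamma$ does not raise $f(z)$. Let $z\ge x_\gamma$. Since $\beta$ was visited at stage $s$, so was $\gamma$, and as $x_\gamma\le z\le s$ it ensured $f_s(z)\ge m_{p,s}(z)$ for all $p\le N_\gamma$. Let $p\le N_\gamma$. If $o(p)=0$, then $z<u\le l_{p,s}$ by the definition of $\ell_\beta(s)$, so $m_{p,t}(z)=m_{p,s}(z)$ by (4). If $o(p)=1$, then $\psi_p$ is not total and $l_{p,t}=l_{p,s}$, so again $m_{p,t}(z)=m_{p,s}(z)$ by (4). So at stage $t$ the node $\gamma$ raises nothing at $z$, a contradiction.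

This proves (5). Now suppose that $L_\beta$ increases infinitely often. After $s_0$ it is never reset, so it tends to infinity. Given $i$, let $s>s_0$ be the first stage after $s_0$ at which $L_\beta$ is increased to a value $>i$. By (5), the computation $\Psi_k^{f_s}(i)$ is a computation from $f$, so its value is $\Psi_k^f(i)$. The same computation is seen at every later stage $t$ at which $L_\beta$ increases, and then its value equals $X_t(i)$, since $i<\ell_\beta(t)$. So it equals $X_t(i)$ for infinitely many $t$, hence it equals $X(i)$. As the construction is computable, we can find $s$ and this value effectively from $i$ (with $s_0$ and $\beta$ as fixed finite information). So $X$ would be computable, a contradiction.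

**Step 4: $X\not\le_Tf$.** The aim is to see that a true agreement would force $L_\beta$ beyond its final value. Suppose $\Psi_k^f=X$, and let $\beta=\gamma_{2k+1}$ with final value $L$ of $L_\beta$. Consider visits to $\beta$ at sufficiently late stages $s$. By Step 2, the current $f$ agrees with the final $f$ on the uses of the finitely many computations $\Psi_k^f(i)$, $i\le L$. So these computations are present with their true uses, and their values $X(i)$ equal $X_s(i)$. The uses are $\le l_{p,s}$ for all $p$ that enter the definition of $\ell_\beta(s)$: since $\beta$ is on the true path, $o(p)=0$ means that $\psi_p$ is total, so $l_{p,s}\to\infty$. So $\ell_\beta(s)\ge L+1$, and $L_\beta$ increases beyond $L$, a contradiction.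

**Step 5: $f$ is $\kappa$-robust.** The aim is to check (2) at the final $x=x_\gamma$ of each P-node $\gamma=\gamma_{2k}$. The final $N_\gamma$ is $\kappa(f{\upharpoonright}x)$. Let $y\ge x$ and $p\le\kappa(f{\upharpoonright}x)$. The infinitely many visits to $\gamma$ ensure $f(y)\ge m_{p,s}(y)$ for arbitrarily large $s$, hence $f(y)\ge m_p(y)$. So $x$ satisfies (2). At most one node defines its $x_\gamma$ at each stage, so distinct nodes have distinct $x_\gamma$, and infinitely many $x$ satisfy (2). $\blacksquare$
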